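# A ball-homogeneous metric on $\mathbb R^{14}$ that is not locally homogeneous

## 1. Geodesic balls and notions of homogeneity

Throughout, $(M,g)$ is a smooth connected Riemannian manifold of dimension $n$. We write $D_r$ for the open Euclidean ball of radius $r$ about $0$ (in $T_mM$, or in a Euclidean space identified with it) and $\mathrm{inj}(m)$ for the supremum of all $r$ such that $\exp_m$ is a diffeomorphism of $D_r$ onto its image. If $M$ is complete and $r\le\mathrm{inj}(m)$, then $\exp_m$ is a diffeomorphism of $D_r$ onto the geodesic ball $B_m(r)$. The injectivity radius of $M$ is $\inf_m\mathrm{inj}(m)$.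

**Ball volume.** For small $r>0$, $V_m(r)$ is the volume of $B_m(r)$. In the Euclidean plane $V_m(r)=\pi r^2$. On the unit sphere $S^2$, the geodesic circle of radius $\rho$ has length $2\pi\sin\rho$, so $V_m(r)=\int_0^r2\pi\sin\rho\,d\rho=2\pi(1-\cos r)$ for $r\le\pi$.

**Locally homogeneous.** $(M,g)$ is locally homogeneous if for any two points $m,m'$ there is an isometry from a neighborhood of $m$ onto a neighborhood of $m'$ taking $m$ to $m'$. A flat torus is an example, and so is any connected open piece of the round sphere. The paraboloid $z=x^2+y^2$ is not: its Gauss curvature $4/(1+4x^2+4y^2)^2$ varies, and local isometries preserve Gauss curvature.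

**Ball-homogeneous.** $(M,g)$ is ball-homogeneous if $V_m(r)$ is independent of $m$ for all sufficiently small $r$. Locally homogeneous spaces are ball-homogeneous, since a local isometry taking $m$ to $m'$ carries small balls about $m$ to balls of the same radius about $m'$. The plane and $S^2$ above are examples.

**D'Atri space.** The local geodesic symmetry at $m$ is $\exp_m(\xi)\mapsto\exp_m(-\xi)$, defined near $m$. A D'Atri space is a Riemannian manifold all of whose local geodesic symmetries are volume-preserving up to sign. Round spheres are examples: there the symmetry at $m$ is the restriction of a rotation or reflection fixing $m$, so it is an isometry. It is known (Günther and Prüfer) that D'Atri spaces are ball-homogeneous.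

**Curvature homogeneous.** $(M,g)$ is curvature homogeneous if for any $m,m'$ there is a linear isometry $T_mM\to T_{m'}M$ carrying the curvature tensor at $m$ to that at $m'$. Locally homogeneous spaces have this property (use the differential of the local isometry). A surface has it exactly when its Gauss curvature is constant.

Our conventions are $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$ and $\mathrm{Ric}(Y,Z)=\sum_E\langle R(E,Y)Z,E\rangle$, the sum running over an orthonormal basis; this is positive on round spheres. Viewing $\mathrm{Ric}$ as a symmetric endomorphism of $T_mM$, the number $\operatorname{tr}(\mathrm{Ric}^4)$ at $m$ depends only on the curvature tensor at $m$ up to linear isometry. Hence if $\operatorname{tr}(\mathrm{Ric}^4)$ is not constant, the manifold is not curvature homogeneous, and in particular not locally homogeneous.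

Three pieces of linear algebra will be used.

**Orthogonal complex structure.** This is a linear map $J$ of $\mathbb R^K$ with $J^T=-J$ and $J^2=-1$. Example: multiplication by $i$ on $\mathbb C^{K/2}=\mathbb R^K$ with $\langle x,y\rangle=\mathrm{Re}\sum x_k\bar y_k$. Such a $J$ is orthogonal and lies in the space $\mathfrak{so}(K)$ of skew matrices. We have $e^{\theta J}=\cos\theta+\sin\theta\,J$, which is orthogonal with determinant $1$, and $\langle y,Jy\rangle=0$ for all $y$. If $S\in O(K)$, then $S^{-1}JS$ is again an orthogonal complex structure.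

**Polar form.** A quadratic form $Q$ on $\mathfrak{so}(K)$ has the symmetric bilinear polar form $B(L,L')=\tfrac12\big(Q(L+L')-Q(L)-Q(L')\big)$. Call $L,L'$ $Q$-orthogonal if $B(L,L')=0$. Example: $Q(L)=\operatorname{tr}(L^TL)$, with $B(L,L')=\operatorname{tr}(L^TL')$.

**Adjugate.** The adjugate $\mathrm{adj}(A)$ of a square matrix is the matrix polynomial in its entries with $\mathrm{adj}(A)=\det(A)A^{-1}$ for invertible $A$; for instance $\mathrm{adj}\begin{pmatrix}a&b\\c&d\end{pmatrix}=\begin{pmatrix}d&-b\\-c&a\end{pmatrix}$. For a column $u$, a row $v$ and a scalar $w$,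
$$\det\begin{pmatrix}A&u\\v&w\end{pmatrix}=w\det A-v\,\mathrm{adj}(A)\,u .\tag{1}$$
For invertible $A$ the left side is $\det A\,(w-vA^{-1}u)$ by elimination; both sides are polynomials, so (1) holds always. In the same way, $\mathrm{adj}(\mathcal SA\mathcal S^{-1})=\mathcal S\,\mathrm{adj}(A)\,\mathcal S^{-1}$ for invertible $\mathcal S$.

## 2. Does ball-homogeneity force local homogeneity?

We can now ask: is a ball-homogeneous space necessarily locally homogeneous? In other words, if small balls of equal radius all have equal volume, must the space look the same near any two points? The problem is taken from the source "L. A. Cordero, E. García-Río (Editors)", https://libros-xestion.usc.gal/index.php/spic/catalog/view/491/531/910-1.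

**Dimension 2.** Here the answer is yes. In geodesic polar coordinates at $m$ the metric is $d\rho^2+y(\rho,\phi)^2d\phi^2$ with $y''=-\kappa y$, $y(0)=0$, $y'(0)=1$, where $\kappa$ is the Gauss curvature along the ray. So $y=\rho-\tfrac{\kappa(m)}6\rho^3+O(\rho^4)$, and
$$V_m(r)=\int_0^{2\pi}\!\!\int_0^r y\,d\rho\,d\phi=\pi r^2\Big(1-\frac{\kappa(m)}{12}r^2+\dots\Big).$$
If $V_m(r)$ does not depend on $m$, then $\kappa$ is constant, and a surface of constant curvature is locally isometric to a sphere, a plane or a hyperbolic plane, hence locally homogeneous.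

**The same attempt in dimension $n$.** The volume density in geodesic polar coordinates in the unit direction $\xi$ is $\rho^{n-1}\big(1-\tfrac16\mathrm{Ric}(\xi,\xi)\rho^2+\dots\big)$. The average of $\mathrm{Ric}(\xi,\xi)$ over the unit sphere is $\mathrm{scal}/n$. With $\omega_n$ the volume of the Euclidean unit ball, this gives
$$V_m(r)=\omega_nr^n\Big(1-\frac{\mathrm{scal}(m)}{6(n+2)}r^2+\dots\Big).$$
So this coefficient shows that the scalar curvature is constant, and this is the point where the argument stops when $n\ge3$: the integration over $\xi$ has replaced the Ricci tensor by its trace, and the trace of a symmetric matrix does not determine its eigenvalues once there are at least two of them to choose. (In dimension 2, $\mathrm{Ric}=\kappa g$, so the trace was everything.)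

Averaging over directions loses information, and we shall exploit this loss. The answer to the question is no. We shall look at a family of metrics for which the integral over directions can be analyzed at once for all $r$, rather than order by order, and see that it forgets something that $\operatorname{tr}(\mathrm{Ric}^4)$ remembers.

## 3. The metrics $g_{f,J}$ and the obstruction to moving points

Let $f:\mathbb R^d\to\mathbb R^K$ be smooth and let $J$ be an orthogonal complex structure on $\mathbb R^K$. On $\mathbb R^d_b\times\mathbb R^K_x\times\mathbb C_z$ put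
$$g=g_{f,J}=|db|^2+|dx|^2+|\omega_{f,J}|^2,\qquad \omega_{f,J}=dz+\langle f,dx\rangle+i\langle Jf,dx\rangle ,\tag{2}$$
with $f=f(b)$. The coframe $db,\,dx,\,\omega_{f,J}$ is obtained from $db,dx,dz$ by a unitriangular matrix, so $\det g=1$. Translations in $x$ and in $z$ are isometries. The question is how to move the base point $b$.

**Lemma 1 (transport).** *Let $\sigma$ be an isometry of $\mathbb R^d$ and let $S\in O(K)$, $a\in\mathbb R^K$ satisfy $f\circ\sigma=Sf+a$. Then the diffeomorphism $\phi(b,x,z)=(\sigma b,\ Sx,\ z-\langle a,Sx\rangle-i\langle Ja,Sx\rangle)$ satisfies $\phi^*g_{f,J}=g_{f,\,S^{-1}JS}$.*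

*Proof.* Clearly $\phi$ preserves $|db|^2+|dx|^2$. Moreover
$$\phi^*\omega_{f,J}=dz-\langle a,S\,dx\rangle-i\langle Ja,S\,dx\rangle+\langle Sf+a,S\,dx\rangle+i\langle JSf+Ja,S\,dx\rangle=dz+\langle f,dx\rangle+i\langle S^{-1}JSf,dx\rangle .\qquad\square$$

So $\phi$ is an isometry of $g_{f,J}$ when $S$ commutes with $J$. In general the space based at $\sigma b_0$ looks like the space based at $b_0$, but with $J$ replaced by $S^{-1}JS$.

Here are the simplest cases.

*Affine $f$.* If $f$ is affine, translations $\sigma$ satisfy the hypothesis with $S=1$. So $g_{f,J}$ is homogeneous. For instance $|db|^2+|dx|^2+|dz+\bar b\,dx|^2$ on $\mathbb C^3$ (here $d=K=2$, $f(b)=b$) is homogeneous. We need a curved $f$.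

*A circle in $\mathbb C$.* Take $d=1$, $K=2$, $f(t)=e^{it}$, so $\omega=dz+e^{-it}dx$. Then $(t,x,z)\mapsto(t+\tau,e^{i\tau}x,z)$ is an isometry, and the metric is homogeneous.

*A circle in $\mathbb R^2\subset\mathbb C^2$.* Take $d=1$, $K=4$, $f(t)=(\cos t,\sin t)\in\mathbb C^2$. Then $f(t+\tau)=Sf(t)$ with $S$ the real rotation matrix by $\tau$ acting on $\mathbb C^2$, which is complex linear. Again the metric is homogeneous.

*A single real $z$.* If $\omega$ is replaced by the real form $dz+\langle f,dx\rangle$, the same computation makes $\phi$ (without the $i$-term) an isometry for every pair $(\sigma,S)$. It is the second fiber coordinate, with $J$, that creates room for an example.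

We therefore look for an $f$ with $f(t+\tau,\cdot)=S_\tau f(t,\cdot)$ where no admissible choice of $S_\tau$ commutes with $J$, and yet ball volumes do not notice.

## 4. The metric on $\mathbb R^{14}$

Let $J$ be multiplication by $i$ on $\mathbb C^4=\mathbb R^8$, with $\langle x,y\rangle=\mathrm{Re}\sum x_k\bar y_k$, and let $\varepsilon_1,\dots,\varepsilon_4$ be the standard complex basis. Fix $c,s>0$ with $c^2+s^2=1$. Put
$$e_1=\varepsilon_1,\quad e_2=\varepsilon_2,\quad e_1'=ci\varepsilon_1-s\varepsilon_3,\quad e_2'=ci\varepsilon_2-s\varepsilon_4,\quad e_3'=i\varepsilon_3,$$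
$$w_1=si\varepsilon_1+c\varepsilon_3,\quad w_2=si\varepsilon_2+c\varepsilon_4,\quad w_3=i\varepsilon_4 .$$
The pair $(e_1',w_1)$ is a rotated copy of $(i\varepsilon_1,\varepsilon_3)$, and $(e_2',w_2)$ is a rotated copy of $(i\varepsilon_2,\varepsilon_4)$; so the eight vectors form an orthonormal basis of $\mathbb R^8$. Inverting the rotations, $i\varepsilon_k=ce_k'+sw_k$, $\varepsilon_3=-se_1'+cw_1$ and $\varepsilon_4=-se_2'+cw_2$. Multiplying the definitions by $i$ therefore gives
$$\begin{aligned}&Je_k=ce_k'+sw_k\ (k=1,2),\quad Je_1'=-ce_1-se_3',\quad Je_2'=-ce_2-sw_3,\quad Je_3'=se_1'-cw_1,\\ &Jw_1=-se_1+ce_3',\quad Jw_2=-se_2+cw_3,\quad Jw_3=se_2'-cw_2.\end{aligned}\tag{3}$$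
Let $E_1=\langle e_1,e_2\rangle$, $E_2=\langle e_1',e_2',e_3'\rangle$, $E_3=\langle w_1,w_2,w_3\rangle$ (spans). Put $\gamma(t)=\cos t\,e_1+\sin t\,e_2$, $e'(v)=\sum v_ke_k'$, and
$$f(t,v)=\gamma(t)+e'(v)=(\cos t+icv_1,\ \sin t+icv_2,\ -sv_1+iv_3,\ -sv_2)\in\mathbb C^4 .$$
On $M=\mathbb R_t\times\mathbb R^3_v\times\mathbb C^4_x\times\mathbb C_z\cong\mathbb R^{14}$ put
$$g=dt^2+|dv|^2+|dx|^2+|dz+\bar f\cdot dx|^2,\qquad \bar f\cdot dx=\sum_k\bar f_k\,dx_k .$$
Since $\mathrm{Re}(\bar f\cdot dx)=\langle f,dx\rangle$ and $\langle Jf,dx\rangle=\mathrm{Re}(-i\bar f\cdot dx)=\mathrm{Im}(\bar f\cdot dx)$, this is the metric $g_{f,J}$ of (2) with $b=(t,v)\in\mathbb R^4$, $d=4$, $K=8$. It is real-analytic with $\det g=1$.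

**Theorem 1.** *$(M,g)$ is complete and has injectivity radius $i_0>0$. For every $0<r\le i_0$, $V_m(r)$ is independent of $m\in M$. On the other hand, $\operatorname{tr}(\mathrm{Ric}^4)=\mathrm{const}-\tfrac12c^2s^2\cos^2t$ is not constant. Hence $(M,g)$ is ball-homogeneous but not locally homogeneous.*

By Section 1, $(M,g)$ is then not even curvature homogeneous.

**Step 1: isometries, completeness, injectivity radius.** The purpose of this step is to reduce the first claims to compactness and to leave $t$ as the only coordinate of the center that matters. The following maps are isometries: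

* (a) $(t,v,x,z)\mapsto(t,v,x+x_0,z+z_0)$;
* (b) $(t,v,x,z)\mapsto(t,v+u,x,z-\overline{e'(u)}\cdot x)$, since $f(t,v+u)=f(t,v)+e'(u)$ and the pullback of $dz+\bar f\cdot dx$ is $dz-\overline{e'(u)}\cdot dx+\overline{(f+e'(u))}\cdot dx=dz+\bar f\cdot dx$;
* (c) $t\mapsto t+2\pi$.

Together they move every point into the compact set $\{0\le t\le2\pi,\ v=x=z=0\}$. A positive $\epsilon$ can be chosen so that closed $\epsilon$-balls about points of this set are compact, hence about all points of $M$; so $M$ is complete. The injectivity radius is bounded below by a positive number near each point, hence on the compact set, hence on $M$: $i_0>0$. By (a) and (b), $V_m(r)$ depends only on $t(m)$.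

**The attempt to move $t$ by an isometry.** Let $S_\tau\in SO(8)$ be the rotation by $\tau$ in $E_1$ (so $e_1\mapsto\cos\tau\,e_1+\sin\tau\,e_2$) and the identity on $E_2\oplus E_3$. Then $f(t+\tau,v)=S_\tau f(t,v)$. More freely, let $h\in O(3)$ act on $v\in\mathbb R^3$ and correspondingly on $E_2$, so $e'(hv)=h\,e'(v)$, and let $k\in O(E_3)$ be arbitrary. Since $f$ has no $E_3$-component, $f(t+\tau,hv)=S f(t,v)$ with $S=\mathrm{diag}(S_\tau|_{E_1},h,k)$. Lemma 1 gives an isometry if $S$ commutes with $J$. By (3),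
$$SJe_1=c\,he_1'+s\,kw_1,\qquad JSe_1=c(\cos\tau\,e_1'+\sin\tau\,e_2')+s(\cos\tau\,w_1+\sin\tau\,w_2),$$
so we would need $he_1'=\cos\tau\,e_1'+\sin\tau\,e_2'$. Then
$$SJe_1'=-cS_\tau e_1-s\,he_3',\qquad JSe_1'=-cS_\tau e_1-s(\cos\tau\,e_3'+\sin\tau\,w_3).$$
As $he_3'\in E_2$ and $w_3\in E_3$, equality forces $\sin\tau=0$. So this method fails for all $\tau\notin\pi\mathbb Z$. The rotation of $E_1$ can be compensated inside $E_2$ and $E_3$ as far as $Je_1,Je_2$ are concerned, but the compensation disturbs the way $J$ acts on $E_2\oplus E_3$.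

Both constants are needed for this. If $s=0$, $c=1$, then by (3) $S=\mathrm{diag}(S_\tau|_{E_1},h_\tau,1)$, with $h_\tau$ the rotation by $\tau$ in $\langle e_1',e_2'\rangle$, commutes with $J$ (now $Je_k=e_k'$, $Je_3'=-w_1$, $Jw_2=w_3$). If $c=0$, $s=1$, then $S=\mathrm{diag}(S_\tau|_{E_1},1,k_\tau)$, with $k_\tau$ the rotation by $\tau$ in $\langle w_1,w_2\rangle$, commutes with $J$ (now $Je_k=w_k$, $Je_1'=-e_3'$, $Je_2'=-w_3$). In either case the metric is homogeneous.

What rescues ball-homogeneity when $c,s>0$ is that $V_m(r)$ depends on $J$ only through a quadratic form. A quadratic form with enough sign symmetries splits into separate terms for separate blocks of $J$, and then each block may be compensated on its own. One simultaneous compensation is no longer required.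

## 5. Ball volume as a quadratic form in $J$

Let $f,J$ be general, as in (2). We derive the geodesics, then use a circle symmetry in the covector variables to isolate $J$.

**Step 2: geodesics.** This step puts the exponential map in explicit form. The frame dual to $db,dx,\omega_{f,J}$ consists of $\partial_{b_k}$, $\partial_{x_\alpha}-f_\alpha\partial_{z_1}-(Jf)_\alpha\partial_{z_2}$, $\partial_{z_1}$, $\partial_{z_2}$, where $z=z_1+iz_2$. Evaluating a covector $(\pi,p,\zeta)$, $\zeta=\zeta_1+i\zeta_2$, on it and writing $\zeta f=\zeta_1f+\zeta_2Jf$, we get the Hamiltonian of the geodesic flow,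
$$\mathcal H=\tfrac12\big(|\pi|^2+|p-\zeta f(b)|^2+|\zeta|^2\big).$$
It does not involve $x,z$, so $p$ and $\zeta$ are constant, and
$$b'=\pi,\quad \pi'=-\nabla_b\tfrac12|p-\zeta f(b)|^2,\quad x'=p-\zeta f,\quad z'=\zeta-\langle x',f\rangle-i\langle x',Jf\rangle .\tag{4}$$
By conservation of $\mathcal H$, $|b'|=|\pi|$ is bounded, so $b$ stays in a bounded set over bounded times, and $x',z'$ are bounded there. Solutions exist for all time, and $g$ is complete (Hopf–Rinow).

**Step 3: normalizing at the center.** This step makes the metric Euclidean at the center. By translations, take $m_0=(b_0,0,0)$ and put $F(b)=f(b)-f(b_0)$. Replacing $z$ by $z+\langle f(b_0),x\rangle+i\langle Jf(b_0),x\rangle$, a change of unit Jacobian fixing $m_0$, replaces $f$ by $F$ in $g$. Still $\det g=1$, and (4) holds with $F$ for $f$. As $F(b_0)=0$, $g$ is Euclidean at $m_0$, and vectors and covectors there are identified isometrically. Let $\mathcal E(\pi,p,\zeta)=(b,x,z)(1)$ be the exponential map at $m_0$, the geodesic starting at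 $m_0$ with covector $(\pi,p,\zeta)$. For $r\le\mathrm{inj}(m_0)$ it is a diffeomorphism of $D_r\subset\mathbb R^{d+K+2}$ onto $B_{m_0}(r)$. Its Jacobian has no zeros on the connected set $D_r$ and equals $1$ at $0$, so it is positive, and since $\det g=1$,
$$V_{m_0}(r)=\int_{D_r}\det D\mathcal E .\tag{5}$$

**Step 4: quantities that do not see $J$.** Here we define everything that will enter the volume formula. For $(\pi,q,\rho)\in\mathbb R^d\times\mathbb R^K\times\mathbb R$ let $b(\lambda)$, $0\le\lambda\le1$, solve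
$$b''=-\nabla_b\tfrac12|q-\rho F(b)|^2,\qquad b(0)=b_0,\quad b'(0)=\pi .\tag{6}$$
(This is (4) with $\zeta=\rho$ real, so the solution exists.) Write $Y(\lambda)=q-\rho F(b(\lambda))$ and set
$$X=\int_0^1Y\,d\lambda,\qquad Z_1=\rho-\int_0^1\langle Y,F(b)\rangle\,d\lambda,\qquad\Psi=(b(1),X,Z_1)\in\mathbb R^{d+K+1}.$$
For every $L\in\mathfrak{so}(K)$ set
$$Z_L=-\int_0^1\langle q,LF(b)\rangle\,d\lambda,\qquad T_L=(0,\,LX,\,-Z_L)^T\in\mathbb R^{d+K+1}.$$
All these are smooth functions of $(\pi,q,\rho)$. None of $b,X,Z_1,\Psi$ involves $J$ or $L$, and $Z_L,T_L$ are linear in $L$.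

**Step 5: the circle symmetry.** The purpose is to reduce all covectors to those with $\zeta\ge0$ real.

**Lemma 2.** $\mathcal E(\pi,e^{\theta J}q,\rho e^{i\theta})=\big(b(1),\ e^{\theta J}X,\ e^{i\theta}(Z_1+iZ_J)\big).$

*Proof.* Put $p=e^{\theta J}q$ and $\zeta=\rho e^{i\theta}$. Then $\zeta F=\rho\cos\theta\,F+\rho\sin\theta\,JF=\rho e^{\theta J}F$, so $p-\zeta F=e^{\theta J}(q-\rho F)$ and $|p-\zeta F|=|q-\rho F|$. Hence the $b$-component of the geodesic solves (6), and $x'=e^{\theta J}Y$, giving $x(1)=e^{\theta J}X$. Let $\ell(y)=\langle y,F\rangle+i\langle y,JF\rangle$. Then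
$$\ell(Jy)=\langle Jy,F\rangle+i\langle Jy,JF\rangle=-\langle y,JF\rangle+i\langle y,F\rangle=i\,\ell(y),$$
so $\ell(e^{\theta J}y)=e^{i\theta}\ell(y)$ and
$$z'=\zeta-\ell(x')=e^{i\theta}\big(\rho-\langle Y,F\rangle-i\langle Y,JF\rangle\big).$$
Finally $\langle Y,JF\rangle=\langle q,JF\rangle-\rho\langle F,JF\rangle=\langle q,JF\rangle$. Integrating over $[0,1]$ gives $z(1)=e^{i\theta}(Z_1+iZ_J)$. $\square$

The vanishing of $\langle F,JF\rangle$ makes $Z_J$ linear in $J$ with all other ingredients free of $J$.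

**Step 6: the volume formula.** Now we change variables in (5). Let $\Phi(\pi,q,\rho,\theta)=(\pi,e^{\theta J}q,\rho e^{i\theta})$ for $\rho>0$, $0<\theta<2\pi$. It satisfies $|\Phi|^2=|\pi|^2+|q|^2+\rho^2$ and is a diffeomorphism onto the complement of the null set $\{\zeta\in[0,\infty)\}$. Its derivative is block triangular (neither $\pi$ nor $q$ enters $\zeta$), with determinant $\det(e^{\theta J})\cdot\rho=\rho>0$. By Lemma 2, $\mathcal E\circ\Phi=\mathcal R_\theta(\Psi,Z_J)$, where $\mathcal R_\theta=(\mathrm{id},e^{\theta J},e^{i\theta})$ is linear of determinant $1$ and $(Z_1,Z_J)$ is read as $Z_1+iZ_J\in\mathbb C$. The derivatives in $(\pi,q,\rho)$ are $\mathcal R_\theta$ applied to the rows $D\Psi$, $\nabla Z_J$. The derivative in $\theta$ is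
$$\big(0,\ e^{\theta J}JX,\ ie^{i\theta}(Z_1+iZ_J)\big)=\mathcal R_\theta\big(0,\ JX,\ -Z_J+iZ_1\big)=\mathcal R_\theta(T_J,Z_1).$$
Hence, with $D_r^+=\{|\pi|^2+|q|^2+\rho^2<r^2,\ \rho>0\}$, the integrand does not depend on $\theta$, and (5) and (1) give, for $r\le\mathrm{inj}(m_0)$,
$$V_{m_0}(r)=2\pi\int_{D_r^+}\det\begin{pmatrix}D\Psi&T_J\\ \nabla Z_J&Z_1\end{pmatrix}=2\pi\int_{D_r^+}Z_1\det D\Psi-2\pi\,Q_{b_0,r}(J),\tag{7}$$
$$Q_{b_0,r}(L):=\int_{D_r^+}\nabla Z_L\;\mathrm{adj}(D\Psi)\;T_L\qquad(L\in\mathfrak{so}(K)).$$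
Since $Z_L$ and $T_L$ are linear in $L$ and $\Psi$ is free of $L$, for fixed $f,b_0,r$ the function $Q_{b_0,r}$ is a quadratic form on all of $\mathfrak{so}(K)$. The first term of (7) does not involve $J$.

**Step 7: equivariance.** We now compare two centers, and find the symmetries of $Q_{b_0,r}$.

**Lemma 3.** *Let $\sigma$ be an isometry of $\mathbb R^d$ and $S\in O(K)$ with $f\circ\sigma=Sf+\mathrm{const}$. Mark by primes the objects of Step 4 based at $\sigma b_0$ instead of $b_0$. Then*
$$\int_{D_r^+}Z_1'\det D\Psi'=\int_{D_r^+}Z_1\det D\Psi,\qquad Q_{\sigma b_0,r}(SLS^{-1})=Q_{b_0,r}(L)\quad(L\in\mathfrak{so}(K)).\tag{8}$$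

*Proof.* Let $h$ be the linear part of $\sigma$. We have $F'(\sigma b)=f(\sigma b)-f(\sigma b_0)=SF(b)$. So $\tfrac12|Sq-\rho F'(\sigma b)|^2=\tfrac12|q-\rho F(b)|^2$, and since $\sigma$ is an isometry, the solution of the primed equation (6) with data $(h\pi,Sq,\rho)$ is $\sigma b(\lambda)$. Put $\mathcal S=\mathrm{diag}(h,S,1)$. Evaluating primed objects at $\mathcal S(\pi,q,\rho)$ and unprimed ones at $(\pi,q,\rho)$, we read off
$$\Psi'=(\sigma b(1),SX,Z_1),\qquad Z_1'=Z_1,\qquad Z'_{SLS^{-1}}=-\int_0^1\langle Sq,SLS^{-1}SF\rangle\,d\lambda=Z_L,$$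
$$T'_{SLS^{-1}}=(0,\ SLS^{-1}SX,\ -Z_L)^T=\mathcal S\,T_L .$$
Thus $\Psi'\circ\mathcal S$ is $\mathcal S\Psi$ plus a constant, and $Z'_{SLS^{-1}}\circ\mathcal S=Z_L$. Differentiating,
$$D\Psi'=\mathcal S\,D\Psi\,\mathcal S^{-1},\qquad\nabla Z'_{SLS^{-1}}=\nabla Z_L\,\mathcal S^{-1}.$$
Hence $\det D\Psi'=\det D\Psi$, and by the conjugation rule for the adjugate,
$$\nabla Z'_{SLS^{-1}}\,\mathrm{adj}(D\Psi')\,T'_{SLS^{-1}}=\nabla Z_L\,\mathcal S^{-1}\,\mathcal S\,\mathrm{adj}(D\Psi)\,\mathcal S^{-1}\,\mathcal S\,T_L=\nabla Z_L\,\mathrm{adj}(D\Psi)\,T_L .$$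
The orthogonal map $\mathcal S$ preserves $D_r^+$ and Lebesgue measure; integrating gives (8). $\square$

Two uses follow. With $L=S^{-1}JS$, (8) transports the volume from $b_0$ to $\sigma b_0$, in agreement with Lemma 1. With $\sigma b_0=b_0$, (8) says that $Q_{b_0,r}$ itself is invariant under conjugation by $S$, for all skew $L$; here $S$ need not commute with $J$.

## 6. Splitting $J$ into blocks: ball-homogeneity of $(M,g)$

Return to the metric of Section 4. Write $Q_r=Q_{(0,0),r}$ and $J^\tau=S_\tau^{-1}JS_\tau$.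

**Step 8: the volume at height $\tau$.** We express the volume at $t=\tau$ by data at $t=0$. Take $\sigma(t,v)=(t+\tau,v)$ and $S=S_\tau$, so $f\circ\sigma=S_\tau f$. By Step 1, (7) and (8), for $r\le i_0$ and any $m$ with $t(m)=\tau$,
$$V_m(r)=C(r)-2\pi\,Q_r(J^\tau),\tag{9}$$
where $C(r)=2\pi\int_{D_r^+}Z_1\det D\Psi$, based at $(0,0)$, is independent of $\tau$. It remains to show $Q_r(J^\tau)=Q_r(J)$.

**Step 9: symmetries of $Q_r$.** For $h\in O(3)$ and $k\in O(E_3)$, the pair $\sigma(t,v)=(t,hv)$, $S=\mathrm{diag}(1,h,k)$ satisfies $f\circ\sigma=Sf$ and fixes $(0,0)$. By (8), $Q_r$ is invariant under conjugation by all $\mathrm{diag}(1,h,k)$, $h\in O(E_2)$, $k\in O(E_3)$.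

**Step 10: blocks do not interact.** We cut $J$ into pieces that $Q_r$ treats separately. By (3), $J$ has no $E_1$–$E_1$ block. Write $J=J_a+J_b+J_c+J_e$, all skew, where

* $J_a$ consists of the $E_1\leftrightarrow E_2$ blocks: $e_k\mapsto ce_k'$ and $e_k'\mapsto-ce_k$ for $k=1,2$;
* $J_b$ consists of the $E_1\leftrightarrow E_3$ blocks: $e_k\mapsto sw_k$ and $w_k\mapsto-se_k$ for $k=1,2$;
* $J_c$ consists of the $E_2\leftrightarrow E_3$ blocks: $e_2'\mapsto-sw_3$, $e_3'\mapsto-cw_1$, $w_1\mapsto ce_3'$, $w_3\mapsto se_2'$;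
* $J_e$ consists of the $E_2\leftrightarrow E_2$ and $E_3\leftrightarrow E_3$ blocks: $e_1'\mapsto-se_3'$, $e_3'\mapsto se_1'$, $w_2\mapsto cw_3$, $w_3\mapsto-cw_2$.

(Basis vectors not listed go to $0$.) Conjugation by $S_\tau$ preserves these types, and it fixes $J_c$ and $J_e$, because $S_\tau$ is the identity on $E_2\oplus E_3$. So $J^\tau=J_a^\tau+J_b^\tau+J_c+J_e$ with $J_a^\tau=S_\tau^{-1}J_aS_\tau$ and $J_b^\tau=S_\tau^{-1}J_bS_\tau$.

Conjugation by $\mathrm{diag}(1,-1,1)$ and by $\mathrm{diag}(1,1,-1)$ multiplies the types $a,b,c,e$ by the sign pairs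
$$(-,+),\qquad(+,-),\qquad(-,-),\qquad(+,+),$$
respectively. These are pairwise distinct. So if $L,L'$ have different types, one of the two conjugations sends $B(L,L')$, with $B$ the polar form of $Q_r$, to $-B(L,L')$; by Step 9 it also preserves $B$; so $B(L,L')=0$. Hence
$$Q_r(J^\tau)=Q_r(J_a^\tau)+Q_r(J_b^\tau)+Q_r(J_c)+Q_r(J_e).\tag{10}$$

**Step 11: compensating each block separately.** Since $S_\tau$ is the identity on $E_2$, the $E_1\to E_2$ block of $J_a^\tau$ is $e\mapsto J_aS_\tau e$. From $J_ae_k=ce_k'$,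
$$J_aS_\tau e_1=c(\cos\tau\,e_1'+\sin\tau\,e_2')=h_\tau J_ae_1,\qquad J_aS_\tau e_2=c(-\sin\tau\,e_1'+\cos\tau\,e_2')=h_\tau J_ae_2,$$
where $h_\tau\in SO(E_2)$ is the rotation by $\tau$ in $\langle e_1',e_2'\rangle$. This is also the $E_1\to E_2$ block of $\mathrm{diag}(1,h_\tau,1)\,J_a\,\mathrm{diag}(1,h_\tau,1)^{-1}$. Both matrices are skew with only $E_1\leftrightarrow E_2$ blocks, so they are equal, and Step 9 gives $Q_r(J_a^\tau)=Q_r(J_a)$.

For $J_b$ the argument is the same with $E_3$ in place of $E_2$: $J_bS_\tau e_k=k_\tau J_be_k$, where $k_\tau\in SO(E_3)$ is the rotation by $\tau$ in $\langle w_1,w_2\rangle$, because $J_be_k=sw_k$. So $J_b^\tau=\mathrm{diag}(1,1,k_\tau)J_b\,\mathrm{diag}(1,1,k_\tau)^{-1}$ and $Q_r(J_b^\tau)=Q_r(J_b)$.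

By (10), and (10) with $\tau=0$, $Q_r(J^\tau)=Q_r(J)$ for all $\tau$. By (9), $V_m(r)$ is independent of $m$ for all $0<r\le i_0$: the space $(M,g)$ is ball-homogeneous. Compare with the failed attempt of Section 4: there $h_\tau$ and $k_\tau$ had to leave $J_c+J_e$ alone; here they are only ever applied to $J_a$ and to $J_b$. Note also that the argument covers the whole range $0<r\le i_0$ of radii.

## 7. The Ricci tensor of $|dy|^2+\sum_i(dz_i+A_i)^2$

To see that points are nevertheless different, we compute curvature. Let $A_i$ be one-forms in the variables $y$ and $\Omega^i=dA_i$. Repeated indices are summed.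

**Lemma 4.** *In the orthonormal frame $X_a=\partial_a-\sum_iA_i(\partial_a)\partial_{z_i}$, $U_i=\partial_{z_i}$,*
$$\mathrm{Ric}(U_i,U_j)=\tfrac14\Omega^i_{ab}\Omega^j_{ab},\qquad\mathrm{Ric}(X_b,X_c)=-\tfrac12\Omega^i_{ba}\Omega^i_{ca},\qquad\mathrm{Ric}(X_b,U_j)=\tfrac12\partial_a\Omega^j_{ba}.$$

*Proof.* We have $[X_a,X_b]=-\Omega^i_{ab}U_i$, and all other brackets vanish. For an orthonormal frame Koszul's formula reads $2\langle\nabla_XY,Z\rangle=\langle[X,Y],Z\rangle-\langle[X,Z],Y\rangle-\langle[Y,Z],X\rangle$, so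
$$\nabla_{X_a}X_b=-\tfrac12\Omega^i_{ab}U_i,\qquad\nabla_{X_a}U_i=\nabla_{U_i}X_a=\tfrac12\Omega^i_{ab}X_b,\qquad\nabla_{U_i}U_j=0 .$$
The functions $\Omega^i_{ab}$ depend only on $y$, so $U_k\Omega^i_{ab}=0$ and $X_c\Omega^i_{ab}=\partial_c\Omega^i_{ab}$.

*The $UU$ entries.* We get $R(X_a,U_i)U_j=-\nabla_{U_i}\big(\tfrac12\Omega^j_{ab}X_b\big)=-\tfrac14\Omega^j_{ab}\Omega^i_{bc}X_c$, whose $X_a$-component, summed over $a$, is $-\tfrac14\Omega^j_{ab}\Omega^i_{ba}=\tfrac14\Omega^i_{ab}\Omega^j_{ab}$. Also $R(U_k,U_i)U_j=0$.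

*The $XX$ entries.* First,
$$R(U_k,X_b)X_c=\nabla_{U_k}\big(-\tfrac12\Omega^i_{bc}U_i\big)-\nabla_{X_b}\big(\tfrac12\Omega^k_{cd}X_d\big)=-\tfrac12(\partial_b\Omega^k_{cd})X_d+\tfrac14\Omega^k_{cd}\Omega^i_{bd}U_i,$$
so $\sum_k\langle R(U_k,X_b)X_c,U_k\rangle=\tfrac14\Omega^k_{bd}\Omega^k_{cd}$. Second,
$$R(X_a,X_b)X_c=\nabla_{X_a}\big(-\tfrac12\Omega^i_{bc}U_i\big)+\nabla_{X_b}\big(\tfrac12\Omega^i_{ac}U_i\big)+\Omega^i_{ab}\nabla_{U_i}X_c,$$
whose $X$-part is $\big(-\tfrac14\Omega^i_{bc}\Omega^i_{ad}+\tfrac14\Omega^i_{ac}\Omega^i_{bd}+\tfrac12\Omega^i_{ab}\Omega^i_{cd}\big)X_d$. Putting $d=a$ and summing, the first term vanishes and the others give $\tfrac14\Omega^i_{ac}\Omega^i_{ba}+\tfrac12\Omega^i_{ab}\Omega^i_{ca}=-\tfrac34\Omega^i_{ba}\Omega^i_{ca}$. Adding, $\mathrm{Ric}(X_b,X_c)=\big(\tfrac14-\tfrac34\big)\Omega^i_{ba}\Omega^i_{ca}$.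

*The $XU$ entries.* We have
$$R(X_a,X_b)U_j=\nabla_{X_a}\big(\tfrac12\Omega^j_{bd}X_d\big)-\nabla_{X_b}\big(\tfrac12\Omega^j_{ad}X_d\big)+\Omega^i_{ab}\nabla_{U_i}U_j .$$
Since $\nabla_{X_a}X_d$ is a combination of the $U_i$, the $X_a$-component summed over $a$ is $\tfrac12\partial_a\Omega^j_{ba}-\tfrac12\partial_b\Omega^j_{aa}=\tfrac12\partial_a\Omega^j_{ba}$. And $R(U_k,X_b)U_j=\nabla_{U_k}\big(\tfrac12\Omega^j_{bd}X_d\big)$ is a combination of the $X$'s, with no $U_k$-component. $\square$

## 8. The invariant $\operatorname{tr}(\mathrm{Ric}^4)$ varies with $t$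

**Step 12: the Ricci matrix of $(M,g)$.** We apply Lemma 4 with $y=(b,x)$, $b=(t,v)$, $A_1=\langle f,dx\rangle$, $A_2=\langle Jf,dx\rangle$. Then $\Omega^i_{b_kx_\alpha}=(L_i)_{\alpha k}$, where $L_1$ is the $8\times4$ matrix with columns
$$\partial_tf=\dot\gamma=-\sin t\,e_1+\cos t\,e_2,\qquad\partial_{v_k}f=e_k'\quad(k=1,2,3),$$
and $L_2=JL_1$; up to antisymmetry all other components vanish. The columns of $L_1$ are orthonormal, so $L_i^TL_i=1_4$. Let $P_1=L_1L_1^T$, the orthogonal projection onto $\langle\dot\gamma,e_1',e_2',e_3'\rangle$, and $P_2=L_2L_2^T=JP_1J^{-1}$. Lemma 4 gives the following entries.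

* On the $b$-directions: $-\tfrac12\sum_iL_i^TL_i=-1_4$.
* Between $b$ and $x$: $0$, since $\Omega^i_{b_ka}\neq0$ needs $a$ to be an $x$-index and $\Omega^i_{x_\alpha a}\ne0$ needs $a$ to be a $b$-index.
* On the $x$-directions: $A:=-\tfrac12(P_1+P_2)$.
* On the $U$-directions: $\tfrac14\cdot2\operatorname{tr}(L_i^TL_j)=\tfrac12\operatorname{tr}(L_i^TL_j)$, which is $2$ for $i=j$ and $0$ for $i\ne j$, because $L_1^TJL_1$ is skew.
* Between $b$ and $U$: $\tfrac12\partial_{x_\alpha}\Omega^j_{b_kx_\alpha}=0$.
* Between $x_\alpha$ and $U_j$: $\tfrac12\partial_{b_k}\Omega^j_{x_\alpha b_k}=-\tfrac12\partial_{b_k}(L_j)_{\alpha k}$, which is $-\tfrac12(\Delta f)_\alpha$ for $j=1$ and $-\tfrac12(J\Delta f)_\alpha$ for $j=2$. Since $\Delta f=-\gamma$, these are the columns of $\beta:=\tfrac12(\gamma,J\gamma)$, an $8\times2$ matrix.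

So $\mathrm{Ric}$ is $-1_4$ on the $b$-directions, which are orthogonal to the rest, and on the $x$- and $U$-directions it is
$$N=\begin{pmatrix}A&\beta\\\beta^T&2\cdot1_2\end{pmatrix}.$$
Thus $\operatorname{tr}(\mathrm{Ric}^4)=4+\operatorname{tr}N^4$. Since $\langle\gamma,J\gamma\rangle=0$, we have $\beta^T\beta=\tfrac14 1_2$. Squaring,
$$N^2=\begin{pmatrix}A^2+\beta\beta^T&A\beta+2\beta\\(A\beta+2\beta)^T&\beta^T\beta+4\cdot1_2\end{pmatrix},$$
and $\operatorname{tr}N^4=\|N^2\|^2$ (the sum of squares of the entries) becomes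
$$\operatorname{tr}N^4=\operatorname{tr}A^4+2\operatorname{tr}(\beta^TA^2\beta)+\operatorname{tr}(\beta^T\beta)^2+2\|A\beta+2\beta\|^2+\|\beta^T\beta+4\cdot1_2\|^2.\tag{11}$$

**Step 13: all terms but $\operatorname{tr}A^4$ are constant.** Conjugation by $J$ swaps $P_1$ and $P_2$, so $A$ commutes with $J$. Also $P_1\gamma=0$, and by (3) $J\gamma=c(\cos t\,e_1'+\sin t\,e_2')+s(\cos t\,w_1+\sin t\,w_2)$ is orthogonal to $E_1$. So $P_1J\gamma=c(\cos t\,e_1'+\sin t\,e_2')$, and $P_2\gamma=JP_1J^{-1}\gamma$ has $|P_2\gamma|^2=|P_1J\gamma|^2=c^2$. Therefore $A\gamma=-\tfrac12P_2\gamma$,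
$$\operatorname{tr}(\beta^TA\beta)=\tfrac14\big(\langle\gamma,A\gamma\rangle+\langle J\gamma,AJ\gamma\rangle\big)=\tfrac12\langle\gamma,A\gamma\rangle=-\tfrac14c^2,$$
$$\operatorname{tr}(\beta^TA^2\beta)=\|A\beta\|^2=\tfrac12|A\gamma|^2=\tfrac18c^2,$$
$$\|A\beta+2\beta\|^2=\|A\beta\|^2+4\operatorname{tr}(\beta^TA\beta)+4\|\beta\|^2=\tfrac18c^2-c^2+2 .$$
All are constant, and so are the terms in (11) that involve only $\beta^T\beta=\tfrac141_2$.

**Step 14: $\operatorname{tr}A^4$.** We reduce it to a $4\times4$ skew matrix. Expand $(P_1+P_2)^4$ into $16$ words of length $4$. Under the trace, words may be read cyclically, and $P_i^2=P_i$. The two constant words have trace $4$ each. A word with exactly two cyclic changes of letter has trace $\operatorname{tr}(P_1P_2)$; there are $\binom42\cdot2=12$ of them. The two alternating words have trace $\operatorname{tr}((P_1P_2)^2)$. Let $\hat N=L_1^TL_2=L_1^TJL_1$, which is skew. Then $\operatorname{tr}(P_1P_2)=\operatorname{tr}(\hat N\hat N^T)=\|\hat N\|^2$ and $\operatorname{tr}((P_1P_2)^2)=\operatorname{tr}(\hat N\hat N^T\hat N\hat N^T)=\operatorname{tr}\hat N^4$.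 So
$$\operatorname{tr}(P_1+P_2)^4=8+12\|\hat N\|^2+2\operatorname{tr}\hat N^4 .$$
In the order $(\dot\gamma,e_1',e_2',e_3')$ with indices $0,\dots,3$, each entry is the inner product of one of these vectors with $J$ of another. By (3),
$$\hat N_{01}=\langle\dot\gamma,-ce_1-se_3'\rangle=c\sin t,\quad\hat N_{02}=\langle\dot\gamma,-ce_2-sw_3\rangle=-c\cos t,\quad\hat N_{13}=\langle e_1',se_1'-cw_1\rangle=s,$$
and $\hat N_{03}=\hat N_{12}=\hat N_{23}=0$. Hence $\|\hat N\|^2=2(c^2+s^2)=2$, and the Pfaffian is
$$\mathrm{Pf}\,\hat N=\hat N_{01}\hat N_{23}-\hat N_{02}\hat N_{13}+\hat N_{03}\hat N_{12}=cs\cos t .$$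
Let $\pm i\mu_1,\pm i\mu_2$ be the eigenvalues of $\hat N$. From $\|\hat N\|^2=2(\mu_1^2+\mu_2^2)$ and $\det\hat N=\mu_1^2\mu_2^2=(\mathrm{Pf}\,\hat N)^2$ we get $\mu_1^2+\mu_2^2=1$ and $\mu_1^2\mu_2^2=c^2s^2\cos^2t$, so
$$\operatorname{tr}\hat N^4=2(\mu_1^4+\mu_2^4)=2-4c^2s^2\cos^2t,\qquad\operatorname{tr}A^4=\tfrac1{16}\big(36-8c^2s^2\cos^2t\big).$$
With (11) and Step 13,
$$\operatorname{tr}(\mathrm{Ric}^4)=\mathrm{const}-\tfrac12c^2s^2\cos^2t .$$
(Adding up, $\mathrm{const}=4+\tfrac94+\tfrac14c^2+\tfrac18+\big(4-\tfrac74c^2\big)+\tfrac{289}8=\tfrac{93}2-\tfrac32c^2$.) Since $c,s>0$, this is non-constant on every non-empty open set. So neither $(M,g)$ nor any non-empty open subset of it is locally homogeneous, or even curvature homogeneous. With Steps 1 and 11, Theorem 1 is proved. $\blacksquare$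

The formula agrees with Section 4: the varying term disappears exactly when $c=0$ or $s=0$, where we found the missing isometries.

## 9. Ball volumes under a transitive group of pairs $(\sigma,S)$

Sections 5 and 6 used little about the particular $f$. Here is the statement they support.

**Theorem 2.** *Let $f:\mathbb R^d\to\mathbb R^K$ be smooth, $J$ an orthogonal complex structure on $\mathbb R^K$, and*
$$g=|db|^2+|dx|^2+|dz+\langle f,dx\rangle+i\langle Jf,dx\rangle|^2 .$$
*Let $G$ be the group of pairs $(\sigma,S)\in\mathrm{Isom}(\mathbb R^d)\times O(K)$ with $f\circ\sigma=Sf+\mathrm{const}$, and let $H$ be the subgroup of pairs with $\sigma(0)=0$. Assume that $G$ is transitive on $\mathbb R^d$, and that $q(S^{-1}JS)=q(J)$ for all $(\sigma,S)\in G$ and all quadratic forms $q$ on $\mathfrak{so}(K)$ invariant under conjugation by the $S$-components of $H$. Then $g$ is complete, and $V_m(r)=V_{m'}(r)$ for all $m,m'$ and all $r\le\min(\mathrm{inj}(m),\mathrm{inj}(m'))$.*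

*Proof.* Completeness is Step 2. By (8) applied to pairs in $H$, the form $Q_{0,r}$ is invariant under conjugation by the $S$-components of $H$. Let $m$ be any point and $r\le\mathrm{inj}(m)$. By transitivity $m$ lies over $\sigma(0)$ for some $(\sigma,S)\in G$. By (7) at $\sigma(0)$ and then (8), with $C(r)=2\pi\int_{D_r^+}Z_1\det D\Psi$ based at $b_0=0$,
$$V_m(r)=C(r)-2\pi\,Q_{\sigma(0),r}(J)=C(r)-2\pi\,Q_{0,r}(S^{-1}JS)=C(r)-2\pi\,Q_{0,r}(J),$$
the last equality by the assumption on quadratic forms. The right side does not depend on $m$. $\square$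

## 10. All dimensions $n\ge14$, compact quotients, and the D'Atri property

**Theorem 3.**

1. *For every $n\ge14$ there is a complete real-analytic, simply connected, ball-homogeneous manifold of dimension $n$ that is not locally homogeneous (not even curvature homogeneous).*
2. *For every $n\ge14$ there is also a compact one* (that is, a compact ball-homogeneous manifold of dimension $n$ that is not locally homogeneous, and not even curvature homogeneous).
3. *None of the manifolds $(M,g)$ of Theorem 1 is a D'Atri space.*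

**Proof of part 1: flat factors.** Take $M\times\mathbb R^k$ with $n=14+k$, which is diffeomorphic to $\mathbb R^n$, complete and real-analytic. Distances in a Riemannian product satisfy $d^2=d_M^2+|u|^2$, so slicing the ball gives, for $r\le i_0$,
$$V_{(m,y)}(r)=\int_{|u|<r}V_m\big(\sqrt{r^2-|u|^2}\big)\,du,$$
which is independent of $(m,y)$ by Theorem 1. The Ricci endomorphism is that of $M$ extended by $0$, so $\operatorname{tr}(\mathrm{Ric}^4)$ is unchanged and not constant. Curvature homogeneity would force it to be constant.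

**Proof of part 2: a lattice.** We need a discrete cocompact group of isometries. Let $c=s=1/\sqrt2$. If $u\in\sqrt2\,\mathbb Z\times\sqrt2\,\mathbb Z\times\mathbb Z$, then
$$e'(u)=(icu_1,\ icu_2,\ -su_1+iu_3,\ -su_2)\in\mathbb Z[i]^4 .$$
For such $u$ and for $k\in\mathbb Z$, $x_0\in\mathbb Z[i]^4$, $z_0\in\mathbb Z[i]$, the maps
$$(t,v,x,z)\mapsto(t+2\pi k,\ v+u,\ x+x_0,\ z+z_0-\overline{e'(u)}\cdot x)$$
are isometries by (a)–(c). Applying first the map with parameters $(k,u,x_0,z_0)$ and then the one with $(k',u',x_0',z_0')$, the last coordinate becomes $z+z_0-\overline{e'(u)}\cdot x+z_0'-\overline{e'(u')}\cdot(x+x_0)$, so the composition has parameters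
$$(k+k',\ u+u',\ x_0+x_0',\ z_0+z_0'-\overline{e'(u')}\cdot x_0).$$
Here $\overline{e'(u')}\cdot x_0\in\mathbb Z[i]$, so the composition is again of this kind; the inverse of $(k,u,x_0,z_0)$ is $(-k,-u,-x_0,-z_0-\overline{e'(u)}\cdot x_0)$. The maps form a group $\Gamma$.

The group acts on $(t,v,x)$ by lattice translations, and when these are trivial it acts on $z$ by lattice translations. Consequently, the action is free: a fixed point forces $k=0$, $u=0$, $x_0=0$ and then $z_0=0$. It is properly discontinuous: if a map takes some point of a compact set into that set, there are finitely many possibilities for $(k,u,x_0)$, and for each of them finitely many for $z_0$, since $x$ and $z$ are bounded. It is cocompact: move $(t,v,x)$ into a fixed closed box by choosing $k,u,x_0$, then move $z$ into a closed unit square by an element with $k=u=x_0=0$.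

So $\bar M=M/\Gamma$ is a compact $14$-dimensional manifold with covering $\mathrm{pr}:M\to\bar M$ a local isometry. Let $r$ be at most the injectivity radius of $\bar M$, which is positive by compactness, and let $\bar m=\mathrm{pr}(m)$. Identifying tangent spaces, $\exp_{\bar m}=\mathrm{pr}\circ\exp_m$. The left side is a diffeomorphism of $D_r$ onto $B_{\bar m}(r)$, so $\exp_m$ is an injective immersion of $D_r$ into a manifold of the same dimension, hence a diffeomorphism of $D_r$ onto its image $B_m(r)$, and $\mathrm{pr}$ maps $B_m(r)$ diffeomorphically and isometrically onto $B_{\bar m}(r)$. As this holds for every $m$, also $r\le i_0$, and by Theorem 1 the volume of $B_{\bar m}(r)$ does not depend on $\bar m$. The function $\operatorname{tr}(\mathrm{Ric}^4)$ on $\bar M$ pulls back to that of $M$, so it is not constant, and $\bar M$ is not curvature homogeneous, hence not locally homogeneous.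

For $n>14$ take the product of $\bar M$ with a flat torus of dimension $n-14$. For $r$ at most the injectivity radii of both factors, the torus ball of radius $r$ is isometric to a Euclidean ball, the slicing formula of part 1 applies, and $\operatorname{tr}(\mathrm{Ric}^4)$ is again unchanged.

**Proof of part 3: a geodesic along which $\mathrm{Ric}$ varies.** A D'Atri space satisfies Ledger's condition $(\nabla_X\mathrm{Ric})(X,X)=0$ (D'Atri–Nickerson). Along a geodesic $\alpha$, $\frac{d}{d\lambda}\mathrm{Ric}(\dot\alpha,\dot\alpha)=(\nabla_{\dot\alpha}\mathrm{Ric})(\dot\alpha,\dot\alpha)$, so in a D'Atri space $\mathrm{Ric}(\dot\alpha,\dot\alpha)$ is constant along each geodesic. In $M$, take in (4) $\zeta=0$, $\pi=\partial_t$, $p=e_1$, starting at $t=0$, $v=0$. The potential $\tfrac12|p-\zeta f|^2=\tfrac12$ is constant, so $b=(t,0)$ with $t$ the parameter, and $x'=e_1$. Since $\zeta=0$, (4) gives $z'+\langle f,x'\rangle+i\langle Jf,x'\rangle=0$, that is, $\dot\alpha$ has no $U$-component: $\dot\alpha$ is $\partial_t$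 plus the frame vector over $e_1$. By Step 12,
$$\mathrm{Ric}(\dot\alpha,\dot\alpha)=-1+\langle e_1,Ae_1\rangle=-1-\tfrac12\big(|P_1e_1|^2+|P_2e_1|^2\big).$$
Here $P_1e_1=-\sin t\,\dot\gamma$, and $|P_2e_1|=|P_1Je_1|$ with $Je_1=ce_1'+sw_1$, so $P_1Je_1=ce_1'$. Hence
$$\mathrm{Ric}(\dot\alpha,\dot\alpha)=-1-\tfrac12(\sin^2t+c^2),$$
which is not constant. So $(M,g)$ is not a D'Atri space, and Theorem 3 is proved. $\square$

By part 3, the example says nothing about whether D'Atri spaces must be locally homogeneous. Section 2 settled dimension $2$ positively, Theorem 3 settles the dimensions $n\ge14$ negatively, and no claim is made here about dimensions $3$ to $13$.
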